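# Cutting a square into $C^\infty$ pieces that form a disc

## 1. The guess "impossible", and two settings where it is correct

Cut a square into finitely many pieces with smooth boundary. Move each piece by an affine map of its own, so that it may be stretched and sheared as well as moved. Can the images be fitted together to a circular disc?

The answer one would first guess is no. Along every cut inside the square one piece bulges and its neighbor is hollowed out by the same amount, so curvature inside cancels. The square has no curved boundary to begin with and the disc has some. With very smooth pieces there seems to be no place where the disc's curvature could come from. In this section the guess is made precise and tested. It passes two natural tests. Then we shall see that it is false.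

**Definition 1.** A topological disc $D\subseteq\mathbb R^2$ is the image of the closed unit disc under a homeomorphism of $\mathbb R^2$ onto itself. For $k\in\mathbb N$ let $\mathcal D^k$ be the family of topological discs whose boundary is a union of finitely many arcs, each with a regular parametrization $\gamma:[0,1]\to\mathbb R^2$ of class $C^k$ (regular: $\gamma'(t)\ne0$ for all $t$). $\mathcal D^\infty$ is defined in the same way with $C^\infty$ arcs.

Thus $\mathcal D^\infty\subseteq\bigcap_k\mathcal D^k$. For a disc in the intersection the number of arcs may depend on $k$. Corners and cusps between arcs are allowed. For example $\{0\le x\le1,\ 0\le y\le x^2\}$ lies in $\mathcal D^\infty$, since its boundary consists of two segments and a parabola arc, although it has a cusp at the origin.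

**Definition 2.** Let $\mathrm{Aff}$ be the group of bijective affine maps of the plane and $\mathrm{Aff}_+$ the subgroup of orientation preserving ones. For a subgroup $G$ of $\mathrm{Aff}$, two topological discs $A,B$ are congruent by dissection with respect to $G$, realized by the pieces $A_1,\dots,A_n$, if $A_1,\dots,A_n$ are topological discs with $A=A_1\cup\dots\cup A_n$ and pairwise disjoint interiors, and there are $g_1,\dots,g_n\in G$ such that $B=g_1(A_1)\cup\dots\cup g_n(A_n)$, where the $g_i(A_i)$ have pairwise disjoint interiors.

**Example 3 (polygons are free).** Any two triangles are equivalent under $\mathrm{Aff}_+$: list the vertices of both counterclockwise and take the affine map that matches the lists. Hence any two polygons are congruent by dissection with respect to $\mathrm{Aff}_+$. Triangulate both; if one triangulation has fewer triangles, cut one of its triangles into two, which raises the number by one, and repeat until the numbers agree. Only curved boundary can cause trouble.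

The problem comes from the paper "Squaring the Circle via Affine Congruence by Dissection with Smooth Pieces". The following facts are listed there as known for a square and a circular disc. A congruence with respect to $\mathrm{Aff}_+$ exists with six pieces from $\mathcal D^2$, and for every $k\ge3$ with 14 pieces from $\mathcal D^k$. Any congruence with respect to $\mathrm{Aff}$ needs at least three pieces, even if these are arbitrary topological discs. With respect to similarities there is none with pieces from $\mathcal D^1$. The conjecture was our guess: there is no congruence with respect to $\mathrm{Aff}$ (a) with all pieces in $\bigcap_k\mathcal D^k$, (b) with all pieces in $\mathcal D^\infty$.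

To test the guess we need the statement "curvature inside cancels" in precise form.

**Lemma 4 (cancellation along cuts).** Let $k\in\{1,2,\dots\}\cup\{\infty\}$, let $D\in\mathcal D^k$ be the union of $D_1,\dots,D_n\in\mathcal D^k$ with pairwise disjoint interiors, and put $\Gamma_0=\partial D$, $\Gamma_i=\partial D_i$. There is a finite set $\Sigma$, which may be required to contain any given finite set, such that:

1. every component $e$ of a set $\Gamma_i\setminus\Sigma$ is an open arc whose closure is a regular $C^k$ arc;
2. every component $e$ of $\Gamma_i\setminus\Sigma$ is a component of $\Gamma_j\setminus\Sigma$ for exactly one $j\ne i$;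
3. if all curves are oriented counterclockwise, then such an $e\subset\Gamma_i\cap\Gamma_j$ is traversed in opposite directions by $\Gamma_i,\Gamma_j$ if $i,j\ge1$, and in the same direction if one of $i,j$ is $0$.

*Proof.* On the sphere $\mathbb R^2\cup\{\infty\}$ consider the Jordan domains $\Omega_i=\operatorname{int}D_i$ $(i\ge1)$ and $\Omega_0=(\mathbb R^2\setminus D)\cup\{\infty\}$. They are pairwise disjoint, have boundaries $\Gamma_i$, and their closures cover the sphere.

Three of these domains have at most two common boundary points. Suppose there were three. By the Schoenflies theorem each closed domain is homeomorphic to a closed disc, so we may join a point of each domain to the three common points by arcs inside that domain which meet only at their starting point. This embeds $K_{3,3}$ in the sphere, which is impossible. So only finitely many points lie on three or more of the $\Gamma_i$. Let $\Sigma$ be a finite set that contains these points, all breakpoints of chosen decompositions of the $\Gamma_i$ into regular $C^k$ arcs, at least two points of each $\Gamma_i$, and the given finite set. Then (1) is clear.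

For (2), first note that each $x\in\Gamma_i$ lies on some other $\Gamma_j$. Indeed $x$ is a limit of points outside $\overline{\Omega_i}$; these lie in closures of other domains, and there are finitely many of those, so $x\in\overline{\Omega_j}$ for some $j\ne i$. The open set $\Omega_j$ does not contain $x$, as otherwise it would meet $\Omega_i$. So $x\in\Gamma_j$. Now let $e$ be a component of $\Gamma_i\setminus\Sigma$. It is the union of the relatively closed sets $e\cap\Gamma_j$, $j\ne i$, which are disjoint because the triple points are in $\Sigma$. Since $e$ is connected, $e\subset\Gamma_j$ for exactly one $j$. Let $e'\supseteq e$ be the component of $\Gamma_j\setminus\Sigma$ containing $e$. By the same argument $e'$ lies in exactly one other curve, which must be $\Gamma_i$. So $e'$ is a connected subset of $\Gamma_i\setminus\Sigma$, and $e'=e$.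

For (3), let $p\in e$. A small neighborhood $W$ of $p$ meets none of the curves except in points of $e$, and $W\setminus e$ consists of two connected sides. Each side avoids all $\Gamma$'s, hence lies in one of the domains. Both $\Omega_i$ and $\Omega_j$ have $p$ in their closure, so one side lies in $\Omega_i$ and the other in $\Omega_j$. A counterclockwise boundary has its disc on the left. If $i,j\ge1$, the two discs lie on different sides, so the directions are opposite. If $j=0$, the side in $\Omega_i$ is also the side of $D$, so the directions agree. $\square$

So any quantity of oriented arcs that adds up under subdivision and changes sign under reversal is additive under dissection. Here are the two tests.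

**Proposition 5 (determinant $\pm1$).** With respect to the group of affine maps with determinant $\pm1$, no square and circular disc are congruent by dissection with pieces from $\mathcal D^2$.

*Proof.* For $D\in\mathcal D^2$ put
$$\mathcal L(D)=\int_{\partial D}\operatorname{sgn}\bigl(\det(\gamma',\gamma'')\bigr)\,\bigl|\det(\gamma',\gamma'')\bigr|^{1/3}\,dt ,$$
with $\partial D$ counterclockwise. If $\tilde\gamma=\gamma\circ s$, then $\det(\tilde\gamma',\tilde\gamma'')=(s')^3\det(\gamma',\gamma'')\circ s$. Thus for $s'>0$ the integral does not depend on the parametrization, and reversing the direction changes its sign. By Lemma 4 the contributions of common arcs cancel, so $\mathcal L(D)=\sum_i\mathcal L(D_i)$ if $D$ is tiled by the $D_i$. For affine $g$ we have $\det((g\gamma)',(g\gamma)'')=\det g\cdot\det(\gamma',\gamma'')$. Hence $\mathcal L(gD)=|\det g|^{1/3}\mathcal L(D)$: if $\det g<0$, the sign of $\det g$ and the reversed boundary orientation cause two sign changes, which cancel. With determinants $\pm1$, congruent discs have equal $\mathcal L$. But $\mathcal L(\text{square})=0$, while for a circle of radius $r$ we have $\det(\gamma',\gamma'')=r^2$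 and $\mathcal L=2\pi r^{2/3}>0$. $\square$

**Example 6 (segments and elliptic arcs).** Suppose that all pieces are bounded by finitely many segments and arcs of ellipses. Then no congruence with respect to $\mathrm{Aff}$ between a square and a circular disc exists. To see this, map an elliptic arc affinely to an arc of the unit circle; call the angle of the latter the angle of the arc. Two such maps differ by an affine map preserving the unit circle, which is an isometry, so the angle is well defined and invariant under $\mathrm{Aff}$. In an oriented boundary count it positively if the arc turns left, negatively if it turns right. Put all breakpoints between segments and elliptic arcs into $\Sigma$. A component $e$ common to two boundaries is then a segment for both or an arc of one and the same ellipse for both, since two different ellipses meet in at most four points. So contributions cancel, and the signed sum of angles is additive. It is invariant under $\mathrm{Aff}$, the two sign changes of orientation reversing maps canceling as before. It is $0$ for the square and $2\pi$ for the disc.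

Look at what the tests use. The first one controls the scale of the pieces: general affine maps multiply $\mathcal L$ by $|\det g|^{1/3}$, and then nothing is conserved. The second one counts finitely many arcs. A boundary arc that carries infinitely many smaller and smaller copies of one curved shape escapes both. This is the gap through which the guess fails.

**Theorem 7.** There is a congruence by dissection of a square and a circular disc with respect to $\mathrm{Aff}_+$, realized by finitely many pieces from $\mathcal D^\infty$.

Since $\mathcal D^\infty\subseteq\bigcap_k\mathcal D^k$ and $\mathrm{Aff}_+\subseteq\mathrm{Aff}$, both (a) and (b) are false. Sections 2 and 3 show two approaches and the points where they stop. Sections 4 to 9 prove Theorem 7. Sections 10 and 11 determine which convex discs in $\mathcal D^\infty$ are congruent to each other in this way.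

## 2. A contraction with a fixed point gives $C^k$ but never $C^\infty$

We want to make a curved piece appear out of a polygon. Think of a hotel with rooms $0,1,2,\dots$, all occupied by copies of one curved shape. Moving each guest one room further empties room $0$.

Fix $\lambda,\mu\in(0,1)$ and a $C^\infty$ function $\beta$ supported in $[\lambda,1]$. Let $f(x)=\sum_{n\ge0}\mu^n\beta(\lambda^{-n}x)$ on $[0,1]$, a row of bumps on the intervals $I_n=[\lambda^{n+1},\lambda^n]$. Then
$$f(\lambda x)=\mu f(x)\qquad(0\le x\le1),$$
since the term $\beta(\lambda x)$ vanishes on $[0,1]$. Take $M>\max|f|$ and cut the rectangle $[0,1]\times[-M,M]$ into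
$$U=\{f\le y\le M\},\quad V=\{0\le x\le\lambda,\ -M\le y\le f\},\quad V_0=\{\lambda\le x\le1,\ -M\le y\le f\}.$$
The map $g(x,y)=(\lambda x,\mu y)$ carries the graph of $f$ to the part of the graph over $[0,\lambda]$. So $g(U)=\{0\le x\le\lambda,\ f\le y\le\mu M\}$, and $V\cup g(U)$ is a rectangle. We have traded: out of a rectangle we got another rectangle and the extra piece $V_0$, whose upper boundary carries the shape $\beta$.

How smooth is $f$ at $0$? The $j$-th derivative of the $n$-th term is bounded by $(\mu\lambda^{-j})^n\|\beta^{(j)}\|_\infty$. If $\mu<\lambda^k$, all series of derivatives up to order $k$ converge uniformly and $f\in C^k$. For a given $\mu$ this stops at some order, and no cleverness helps: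

**Lemma 8.** Let $f\in C^\infty([0,1])$, $0<\lambda<1$, $\mu\ne0$, and let $f(\lambda x)-\mu f(x)$ be an affine function of $x\in[0,1]$. Then $f$ is a polynomial. In particular no part of its graph is an arc of an ellipse.

*Proof.* Differentiating $j+2$ times gives $\lambda^{j+2}f^{(j+2)}(\lambda x)=\mu f^{(j+2)}(x)$. Choose $j$ with $\lambda^{j+2}<|\mu|$. Iterating,
$$|f^{(j+2)}(x)|=\bigl(\lambda^{j+2}/|\mu|\bigr)^n|f^{(j+2)}(\lambda^nx)|\le\bigl(\lambda^{j+2}/|\mu|\bigr)^n\max|f^{(j+2)}|\to0 .$$
So $f^{(j+2)}=0$. If a part of the graph of the polynomial $f$ were on an ellipse $Q=0$, then the polynomial $Q(x,f(x))$ would vanish identically, and the unbounded graph of $f$ over $\mathbb R$ would lie on a bounded curve. $\square$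

The trouble is visible: heights shrink geometrically, but lengths do too, and a high power of the lengths beats the heights. What we want instead is a sequence of intervals $I_n$ with disjoint interiors, of lengths $\Lambda_n$, mapped one to the next by finitely many increasing affine maps, such that
$$\sum_n\Lambda_n<\infty\qquad\text{and}\qquad\tfrac1n\log\Lambda_n\to0. \tag{1}$$
If the heights then shrink by the factor $\frac12$ at each step, the $j$-th derivatives have size about $2^{-n}\Lambda_n^{-j}=2^{-n+o(n)}\to0$ for every $j$. Near a fixed point the ratios $\Lambda_{n+1}/\Lambda_n$ are eventually constant and (1) fails. So the order of the intervals $I_n$ on the line has to be that of a more complicated orbit.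

## 3. A rotation with two slopes: bounded or linear, nothing between

An obvious candidate is the orbit of a rotation. Let
$$\ell=1+\sqrt2,\quad Y=[0,\ell+1),\quad J_a=[0,\ell),\quad J_b=[\ell,\ell+1),\qquad R(x)=\begin{cases}x+1&x\in J_a\\x-\ell&x\in J_b.\end{cases}$$
This is the rotation by $1$ on $\mathbb R/(\ell+1)\mathbb Z$, a bijection of $Y$, with $R(J_a)=[1,\ell+1)$ and $R(J_b)=[0,1)$. Let $x_n=R^n(1)$, and let $u_n\in\{a,b\}$ be the letter with $x_n\in J_{u_n}$. The $x_n$ are distinct because $\ell+1$ is irrational. By hand:
$$\begin{array}{c|cccccccc}n&0&1&2&3&4&5&6&7\\\hline x_n&1&2&3&2-\sqrt2&3-\sqrt2&4-\sqrt2&3-2\sqrt2&4-2\sqrt2\\u_n&a&a&b&a&a&b&a&a\end{array}$$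

Now replace each orbit point $x_n$ by an interval of length $\Lambda_n=e^{S_n}$, $\Lambda_0=1$, and let $\Lambda_{n+1}/\Lambda_n$ be $e^\alpha$ if $u_n=a$ and $e^\beta$ if $u_n=b$. Then finitely many slopes suffice. But:

**Lemma 9.** For no $\alpha,\beta\in\mathbb R$ does this choice satisfy (1).

*Proof.* Let $A_N,B_N$ be the numbers of letters $a$, $b$ among $u_0,\dots,u_{N-1}$. Since each step adds $1$ or $-\ell$, we have $x_N=1+A_N-\ell B_N$. Hence
$$S_N=\alpha A_N+\beta B_N=\alpha(x_N-1)+(\alpha\ell+\beta)B_N .$$
If $\alpha\ell+\beta=0$, then $S_N$ is bounded and $\sum\Lambda_N=\infty$. Otherwise, $A_N=\ell B_N+O(1)$ and $A_N+B_N=N$ give $B_N=N/(\ell+1)+O(1)$, so $S_N/N\to(\alpha\ell+\beta)/(\ell+1)\ne0$. $\square$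

We need $S_N$ to go to $-\infty$ faster than $\log N$ and slower than $N$. The way out is to let the slope depend on the letter and, in addition, on a state in $\{1,2,3\}$ that the letters permute. To control the sums we use that the coding sequence $u$ reproduces itself under a substitution.

## 4. The coding sequence is fixed by a substitution

Let $\sigma$ replace each letter of a word by $\sigma(a)=aabaaba$, $\sigma(b)=aab$.

**Lemma 10.** $u=u_0u_1u_2\dots$ satisfies $u=\sigma(u)$ and $u_0=a$. Hence $u$ begins with $\sigma^n(a)$ for every $n$.

*Proof.* The purpose of this proof is to find a small copy of the rotation inside the rotation. Let $\rho=\ell^2=3+2\sqrt2$, so $1/\rho=3-2\sqrt2$ and $\ell/\rho=1/\ell=\sqrt2-1$. Put $\eta(x)=1+(x-1)/\rho$. I claim: if $x\in J_e$, then the itinerary of $y=\eta(x)$ under $R$ begins with $\sigma(e)$, and $R^{|\sigma(e)|}(y)=\eta(Rx)$.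

Case $e=a$. Here $y\in[\eta(0),\eta(\ell))=[2\sqrt2-2,\,3\sqrt2-3)$. We follow $y$:

- $y$ and $y+1$ are less than $\ell$, since $y+1<3\sqrt2-2<1+\sqrt2$: letters $a,a$.
- $y+2\in[2\sqrt2,3\sqrt2-1)\subset J_b$: letter $b$; subtracting $\ell$ we reach $y+1-\sqrt2$.
- $y+1-\sqrt2\in[\sqrt2-1,2\sqrt2-2)$: letter $a$.
- $y+2-\sqrt2\in[\sqrt2,2\sqrt2-1)$: letter $a$.
- $y+3-\sqrt2\in[1+\sqrt2,2\sqrt2)\subset J_b$: letter $b$; subtracting $\ell$ we reach $y+2-2\sqrt2$.
- $y+2-2\sqrt2\in[0,\sqrt2-1)$: letter $a$; we reach $y+3-2\sqrt2$.

The word is $aabaaba$, and $y+3-2\sqrt2=y+1/\rho=\eta(x+1)=\eta(Rx)$.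

Case $e=b$. Here $y\in[\eta(\ell),\eta(\ell+1))=[3\sqrt2-3,\sqrt2)$. Both $y$ and $y+1$ are less than $\ell$ (letters $a,a$), and $y+2\in[3\sqrt2-1,2+\sqrt2)\subset J_b$ (letter $b$) is mapped to $y+1-\sqrt2=y-\ell/\rho=\eta(x-\ell)=\eta(Rx)$. The word is $aab$.

Now $\eta(1)=1$. Applying the claim successively to $x_0=1,x_1,x_2,\dots$ we see that the itinerary of $1=\eta(x_0)$ is $\sigma(u_0)\sigma(u_1)\sigma(u_2)\cdots$. So $u=\sigma(u)$, and $u_0=a$ because $1<\ell$. If $u$ begins with $\sigma^n(a)$, then $u=\sigma(u)$ begins with $\sigma^{n+1}(a)$. $\square$

## 5. Three sheets and weights that grow like $\varphi^{2n}$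

Let $\varphi=\frac{1+\sqrt5}2$. We use $\varphi^2=\varphi+1$, $\varphi^3=\varphi^2+\varphi=2\varphi+1$ and $\varphi^4=3\varphi+2$.

Let the letters permute the sheets $\{1,2,3\}$ by $\pi_a=(1\,2)$, $\pi_b=(1\,3)$, and give weights
$$\begin{array}{c|ccc}i&1&2&3\\\hline w(a,i)&\varphi&-2\varphi&\varphi\\w(b,i)&-1&-1&2\end{array}$$
Read a word $v=v_0\dots v_{l-1}$ from left to right, starting on sheet $i$: put $i_0=i$, $i_{k+1}=\pi_{v_k}(i_k)$, and
$$S(v,i)=\sum_{k<l}w(v_k,i_k),\qquad v\cdot i=i_l .$$
Clearly $S(vv',i)=S(v,i)+S(v',v\cdot i)$.

For example, read $\sigma(a)=aabaaba$ from sheet $2$. The sheets visited are $2,1,2,2,1,2,2$ and the final sheet is $1$. The partial sums are $-2\varphi,\ -\varphi,\ -\varphi^2,\ -\varphi^2-2\varphi,\ -\varphi^2-\varphi,\ -2\varphi^2,\ -2\varphi^3$. The total is $\varphi^2$ times $w(a,2)$, and the final sheet is $\pi_a(2)$. This is the general pattern: the weights form an eigenvector, with eigenvalue $\varphi^2$, of the linear map that sends a weight function $w$ to $(x,i)\mapsto S(\sigma(x),i)$.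

**Lemma 11.** $S(\sigma(x),i)=\varphi^2w(x,i)$ and $\sigma(x)\cdot i=\pi_x(i)$ for both letters $x$ and all $i$. Hence $S(\sigma^n(v),i)=\varphi^{2n}S(v,i)$ and $\sigma^n(v)\cdot i=v\cdot i$ for all words $v$ and all $n\ge 0$.

*Proof.* For $\sigma(b)=aab$:

- from $1$: $\varphi-2\varphi-1=-\varphi^2$, end $3$;
- from $2$: $-2\varphi+\varphi-1=-\varphi^2$, end $2$;
- from $3$: $\varphi+\varphi+2=2\varphi^2$, end $1$.

For $\sigma(a)=(aab)(aab)a$, using these three lines:

- from $1$: $-\varphi^2+2\varphi^2+\varphi=\varphi^3$, through sheets $3$ and $1$, end $2$;
- from $2$: $-\varphi^2-\varphi^2-2\varphi=-2\varphi^3$, through sheets $2$ and $2$, end $1$;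
- from $3$: $2\varphi^2-\varphi^2+\varphi=\varphi^3$, through sheets $1$ and $3$, end $3$.

These are $\varphi^2w(x,i)$ and $\pi_x(i)$ in all six cases. Adding over the letters of a word gives the second statement for $n=1$, and induction gives it for all $n$. $\square$

So the sums over whole blocks $\sigma^n(x)$ grow like $\varphi^{2n}$ with $\varphi^2\approx2.618$, while the lengths of the blocks grow at least like $5^n$. That is the intermediate growth we want. The remaining danger is that partial sums climb high in the middle of a block. The next lemma limits this.

**Lemma 12.** Let $M_n(x,i)$ be the maximum of $S(p,i)$ over all prefixes $p$ of $\sigma^n(x)$, the empty and the full one included. Then $M_n(x,i)\le\varphi^{2n}m(x,i)$ with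
$$\begin{array}{c|ccc}i&1&2&3\\\hline m(a,i)&\varphi&0&\varphi^2\\m(b,i)&1/\varphi&0&2\end{array}$$

*Proof.* For $n=0$ we need $\max(0,w(x,i))\le m(x,i)$, which is read off the tables. For the induction step write $\sigma^{n+1}(x)=\sigma^n(\sigma(x))$. A prefix of it has the form $\sigma^n(q)p'$, where $qy$ is a prefix of $\sigma(x)$, $y$ is a letter and $p'$ is a prefix of $\sigma^n(y)$. By Lemma 11 its sum is $\varphi^{2n}S(q,i)+S(p',q\cdot i)\le\varphi^{2n}\bigl(S(q,i)+m(y,q\cdot i)\bigr)$. So it suffices to check
$$S(q,i)+m(y,q\cdot i)\le\varphi^2m(x,i)\qquad\text{for all prefixes }qy\text{ of }\sigma(x).$$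

For $x=b$, with $q=\emptyset,\ a,\ aa$ in this order:

- $i=1$: $\varphi,\ \varphi+0,\ -\varphi+1/\varphi$. All are $\le\varphi=\varphi^2m(b,1)$.
- $i=2$: $0,\ -2\varphi+\varphi,\ -\varphi+0$. All are $\le0$.
- $i=3$: $\varphi^2,\ \varphi+\varphi^2=\varphi^3,\ 2\varphi+2=2\varphi^2$. All are $\le2\varphi^2=\varphi^2m(b,3)$.

So the maximum over the block $aab$ is $\varphi$, $0$, $2\varphi^2$ when starting from $1,2,3$. For $x=a$ we go through $(aab)(aab)a$ with these block maxima, giving for each $i$ the maximum over the first block, over the second block, and the value for the last letter: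

- $i=1$: $\varphi;\ -\varphi^2+2\varphi^2=\varphi^2;\ \varphi^2+m(a,1)=\varphi^3$. All are $\le\varphi^3=\varphi^2m(a,1)$.
- $i=2$: $0;\ -\varphi^2;\ -2\varphi^2$. All are $\le0$.
- $i=3$: $2\varphi^2;\ 2\varphi^2+\varphi=\varphi^4;\ \varphi^2+m(a,3)=2\varphi^2$. All are $\le\varphi^4=\varphi^2m(a,3)$. $\square$

Starting on sheet $2$ is favorable, because $m(\cdot,2)=0$. So put
$$S_N=S(u_0\dots u_{N-1},2),\qquad\Lambda_N=e^{S_N},\qquad\Lambda_0=1 .$$

**Lemma 13.** $\sum_N\Lambda_N<\infty$ and $S_N/N\to0$.

*Proof.* Let $N\ge1$ and let $n\ge0$ satisfy $|\sigma^n(a)|\le N<|\sigma^{n+1}(a)|$. By Lemma 10 the word $u_0\dots u_{N-1}$ is a prefix of $\sigma^{n+1}(a)=\sigma^n(aabaaba)$. So it is $\sigma^n(q)p'$ with $qy$ a prefix of $aabaaba$, $y$ a letter, $p'$ a prefix of $\sigma^n(y)$; and $q$ is nonempty because $N\ge|\sigma^n(a)|$. By Lemmas 11 and 12, $S_N\le\varphi^{2n}\bigl(S(q,2)+m(y,q\cdot2)\bigr)$. With the partial sums listed before Lemma 11, the bracket is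
$$\begin{array}{c|cccccc}q&a&aa&aab&aaba&aabaa&aabaab\\\hline &-2\varphi+\varphi&-\varphi+0&-\varphi^2+0&-\varphi^2-2\varphi+\varphi&-\varphi^2-\varphi+0&-2\varphi^2+0\end{array}$$
Each entry is $\le-\varphi$. Hence $S_N\le-\varphi^{2n+1}$. For each $n$ there are at most $|\sigma^{n+1}(a)|\le7^{n+1}$ such $N$, so
$$\sum_N\Lambda_N\le1+\sum_{n\ge0}7^{n+1}e^{-\varphi^{2n+1}}<\infty .$$

For the second statement let $B_n$ be the maximum of $|S(p,i)|$ over all prefixes $p$ of $\sigma^n(x)$, all $x$ and $i$. Here $B_0=2\varphi$. Writing prefixes of $\sigma^{n+1}(x)$ as $\sigma^n(q)p'$ with $|q|\le6$, we get $B_{n+1}\le B_n+12\varphi\cdot\varphi^{2n}$. Since $\varphi^2-1=\varphi$, summation gives $B_n\le2\varphi+12(\varphi^{2n}-1)\le12\varphi^{2n}$. With $N,n$ as above, $|S_N|\le B_{n+1}\le12\varphi^{2n+2}$. Moreover $N\ge|\sigma^n(a)|\ge5^n$, because $\sigma(a)$ contains five letters $a$. So $|S_N|/N\le12\varphi^2(\varphi^2/5)^n\to0$, as $\varphi^2<5$. $\square$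

So the lengths $\Lambda_n$ satisfy (1). It remains to arrange intervals of these lengths on a line.

## 6. Six affine maps and a wandering interval

Let $Z=Y\times\{1,2,3\}$ with the total order in which $(x,i)<(x',i')$ iff $i<i'$, or $i=i'$ and $x<x'$. So the three sheets lie one after the other. Put $T(x,i)=(Rx,\pi_e(i))$ for $x\in J_e$. The six cells $C=C_{e,i}=J_e\times\{i\}$ partition $Z$, and
$$T(C_{a,i})=[1,\ell+1)\times\{\pi_a(i)\},\qquad T(C_{b,i})=[0,1)\times\{\pi_b(i)\}.$$
These images also partition $Z$, so $T$ is a bijection of $Z$, and $T$ preserves the order on each cell. Put $\lambda_C=e^{w(e,i)}$ for $C=C_{e,i}$. Let $z_0=(1,2)$ and $z_n=T^nz_0=(x_n,i_n)$. The $z_n$ are distinct because the $x_n$ are, and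
$$\Lambda_{n+1}=\lambda_C\Lambda_n\quad\text{if }z_n\in C .\tag{2}$$

Now blow up each $z_n$ to an interval of length $\Lambda_n$, keeping the order. Formally, for $E\subseteq Z$ put $\Lambda(E)=\sum_{z_n\in E}\Lambda_n$, and let $L=\Lambda(Z)$, which is finite by Lemma 13. Put
$$h_n=\Lambda(\{z<z_n\}),\qquad I_n=[h_n,h_n+\Lambda_n].$$
To see the rule at work, suppose there were only three points $z_1<z_0<z_2$ with $\Lambda_0=1$, $\Lambda_1=\frac12$, $\Lambda_2=\frac14$. Then $I_1=[0,\frac12]$, $I_0=[\frac12,\frac32]$, $I_2=[\frac32,\frac74]$.

Call $E\subseteq Z$ order-convex if it contains every $z$ lying between two of its elements. For nonempty order-convex $E$ let $\{z<E\}$ be the set of $z$ below all elements of $E$, and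
$$X_E=\bigl[\Lambda(\{z<E\}),\ \Lambda(\{z<E\})+\Lambda(E)\bigr].$$
If $z_m<z_n$ then $h_n\ge h_m+\Lambda_m$, so the $I_n$ have disjoint interiors. If $z_n\in E$, then $\{z\le z_n\}\subseteq\{z<E\}\cup E$ and $I_n\subseteq X_E$. If $z_n\notin E$, then $z_n$ lies below all or above all elements of $E$, and $I_n$ lies to the left or to the right of $X_E$ up to a common endpoint. So $X_E$ contains exactly the $I_n$ with $z_n\in E$ in the sense that it meets the interior of no other, and these have total length $\Lambda(E)=|X_E|$. If $Z$ is partitioned into finitely many nonempty order-convex sets, these are ordered one after the other, and their intervals $X_E$ tile $[0,L]$.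

We use two partitions. The first is into the six cells: the six intervals $X_C$ tile $[0,L]$. The second is into $\{z_0\}$ and the six sets $T(C)\setminus\{z_0\}$. Here the choice of $z_0$ matters: $z_0=(1,2)$ is the left endpoint of $T(C_{a,1})=[1,\ell+1)\times\{2\}$, so removing it leaves an order-convex set. Hence $I_0=X_{\{z_0\}}$ and the six intervals $K_C:=X_{T(C)\setminus\{z_0\}}$ tile $[0,L]$.

**Lemma 14.** All $|X_C|$ are positive and $|K_C|=\lambda_C|X_C|$. Let $\tau_C:X_C\to K_C$ be the increasing affine bijection. If $z_n\in C$, then $\tau_C(h_n)=h_{n+1}$ and $\tau_C(I_n)=I_{n+1}$.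

*Proof.* For positivity we need that the orbit visits all six cells. By Lemma 10, $u$ begins with $\sigma^2(a)$, hence with $\sigma(a)\sigma(a)$. Starting on sheet $2$, the first three letters $aab$ are read on sheets $2,1,2$: cells $C_{a,2},C_{a,1},C_{b,2}$. After the first $\sigma(a)$ we are on sheet $1$. The second $\sigma(a)$ then reads $aab$ on sheets $1,2,1$ and $aab$ on sheets $3,3,3$: cells $C_{b,1},C_{a,3},C_{b,3}$ are visited.

Since $T$ is a bijection, $z_k\in T(C)\setminus\{z_0\}$ iff $k\ge1$ and $z_{k-1}\in C$. By (2), $|K_C|=\sum_{z_{k-1}\in C}\Lambda_k=\lambda_C\sum_{z_{k-1}\in C}\Lambda_{k-1}=\lambda_C|X_C|$. So $\tau_C$ has slope $\lambda_C$. For $z_n\in C$ we have $h_n=\min X_C+\sum\Lambda_k$, the sum over $z_k\in C$ with $z_k<z_n$. Hence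
$$\tau_C(h_n)=\min K_C+\sum_{z_k\in C,\ z_k<z_n}\Lambda_{k+1}.$$
As $T$ preserves the order on $C$, the points $z_{k+1}$ in this sum are exactly the orbit points in $T(C)\setminus\{z_0\}$ below $z_{n+1}$. The remaining orbit points below $z_{n+1}$ are those below all of $T(C)\setminus\{z_0\}$, and they contribute $\min K_C$. So $\tau_C(h_n)=h_{n+1}$. By (2) the lengths match as well. $\square$

The hotel is ready: room $I_n$ goes affinely to room $I_{n+1}$ by one of six maps, nothing is mapped into room $I_0$, and the lengths of the rooms satisfy (1).

## 7. A self-similar $C^\infty$ graph and the trade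

Let $\psi\in C^\infty(\mathbb R)$ vanish outside $[0,1]$. It will be chosen later. Put
$$F=\sum_{n\ge0}F_n,\qquad F_n(x)=2^{-n}\Lambda_n^{-2}\,\psi\Bigl(\frac{x-h_n}{\Lambda_n}\Bigr),$$
and let $f$ on $[0,L]$ be given by $f''=F$, $f(0)=f'(0)=0$.

**Lemma 15.** (i) $f\in C^\infty([0,L])$. (ii) $f''(h_0+t)=\psi(t)$ for $t\in[0,1]$. (iii) For each cell $C$ there is an affine function $\ell_C$ with $f(\tau_C(x))=\frac12f(x)+\ell_C(x)$ on $X_C$.

*Proof.* (i) For each $k\ge0$,
$$\|F_n^{(k)}\|_\infty=2^{-n}\Lambda_n^{-2-k}\|\psi^{(k)}\|_\infty=2^{-n}e^{-(2+k)S_n}\|\psi^{(k)}\|_\infty .$$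
Since $S_n/n\to0$, for large $n$ we have $e^{-(2+k)S_n}\le2^{n/2}$, so the norm is at most $2^{-n/2}\|\psi^{(k)}\|_\infty$. By the Weierstrass M-test all series of derivatives converge uniformly, and $F\in C^\infty$.

(ii) $F_n$ vanishes outside $I_n$, and the $I_n$ have disjoint interiors. So $F=F_n$ on $I_n$. For $n=0$ use $\Lambda_0=1$.

(iii) Let $I_n\subseteq X_C$, $z_n\in C$, $x\in I_n$. By Lemma 14, $\tau_C(x)\in I_{n+1}$ and $\tau_C(x)-h_{n+1}=\lambda_C(x-h_n)$. With $\Lambda_{n+1}=\lambda_C\Lambda_n$,
$$(f\circ\tau_C)''(x)=\lambda_C^2F_{n+1}(\tau_C(x))=\lambda_C^2\,2^{-n-1}\Lambda_{n+1}^{-2}\,\psi\Bigl(\frac{x-h_n}{\Lambda_n}\Bigr)=\tfrac12F_n(x)=\tfrac12f''(x).$$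
The $I_n$ with $z_n\in C$ have total length $|X_C|$, so their union is dense in $X_C$. By continuity $(f\circ\tau_C-\frac12f)''=0$ on all of $X_C$. $\square$

**Lemma 16 (trading).** Let $M>\max|f|$, $\mathcal R=[0,L]\times[-M,M]$, and
$$U_C=\{x\in X_C,\ f(x)\le y\le M\},\quad V_C=\{x\in K_C,\ -M\le y\le f(x)\},\quad V_0=\{x\in I_0,\ -M\le y\le f(x)\}.$$
These $13$ sets are in $\mathcal D^\infty$ and tile $\mathcal R$. The maps $g_C(x,y)=\bigl(\tau_C(x),\frac12y+\ell_C(x)\bigr)$ are in $\mathrm{Aff}_+$, the sets $V_C$ and $g_C(U_C)$ have disjoint interiors, and $Q_C:=V_C\cup g_C(U_C)$ is a convex quadrilateral.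

*Proof.* Each set is bounded by three segments and a $C^\infty$ graph. The $X_C$ tile $[0,L]$, so the $U_C$ tile the part of $\mathcal R$ above the graph. The $K_C$ and $I_0$ tile $[0,L]$, so the $V_C$ and $V_0$ tile the part below. The map $g_C$ has determinant $\lambda_C/2>0$. A point of $U_C$ over $x\in X_C$ goes to a point over $x'=\tau_C(x)\in K_C$, and its heights from $f(x)$ to $M$ go to the heights from $\frac12f(x)+\ell_C(x)=f(x')$ to $\frac12M+\ell_C(x)$. So
$$g_C(U_C)=\{x'\in K_C,\ f(x')\le y\le\tfrac12M+\ell_C(\tau_C^{-1}x')\}.$$
It lies on top of $V_C$, and $Q_C=\{x'\in K_C,\ -M\le y\le\frac12M+\ell_C(\tau_C^{-1}x')\}$. Its upper bound is affine in $x'$, and $\frac12M+\ell_C(x)>\frac12f(x)+\ell_C(x)=f(x')>-M$. So $Q_C$ is a trapezoid with two vertical sides. $\square$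

In words: the twelve pieces $U_C,V_C$ form six quadrilaterals, and the rectangle releases in addition $V_0$, whose upper boundary we may prescribe by choosing $\psi$.

## 8. A circular arc with ramps that pay for each other

We want $V_0$ to contain a circular segment. We cannot simply let $f''$ on $I_0$ come from a circular arc, because $\psi$ must vanish to infinite order at $0$ and $1$. So the circular arc needs transitions to curvature zero. The transitions must be disposed of, and for this we use the following two regions.

**Definition and Lemma 17.** Let $c$ be the graph over $[x_1,x_2]$ of a concave, non-affine $C^\infty$ function $f$, with endpoints $p,q$ and end tangents $t_1,t_2$ (as affine functions). Then the end tangents meet at a point $r$ with abscissa $x_r\in(x_1,x_2)$. The arc $c$ lies in the triangle $\Delta(c)=pqr$ and meets the chord $pq$ only at $p,q$. The set where $f<\min(t_1,t_2)$ is an open interval $(a,b)$ with $x_1\le a<x_r<b\le x_2$, and $a=x_1$, $b=x_2$ if $f$ is strictly concave. Put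
$$S_{in}(c)=\text{region between }c\text{ and the chord }pq,\qquad S_{out}(c)=\{a\le x\le b,\ f\le y\le\min(t_1,t_2)\}.$$
Both are in $\mathcal D^\infty$ and they tile $\Delta(c)$. For convex $f$ use the mirror image.

*Proof.* The chord slope $m$ is the mean of the nonincreasing function $f'$. If $f'(x_1)=m$, then $f'\le m$ with mean $m$, so $f'$ would be constant. Hence $f'(x_1)>m$, and likewise $f'(x_2)<m$. So $t_1<t_2$ at $x_1$ and $t_1>t_2$ at $x_2$, and $x_r$ lies strictly between. By concavity $f\le t_1,t_2$ and $f$ is above the chord. If $f$ met the chord at an interior point, concavity would make $f$ equal to the chord. For $x\le x_r$ the minimum is $t_1$, and by concavity $\{f=t_1\}$ is an interval starting at $x_1$; symmetrically on the right. If $f(x_r)$ were equal to $t_1(x_r)=t_2(x_r)$, then $f$ would equal $t_1$ to the left and $t_2$ to the right of $x_r$ and have a corner there. So the set where $f<\min(t_1,t_2)$ is an interval around $x_r$. If $f$ is strictly concave, it meets each tangent only at the point of tangency. $\square$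

For $f(x)=-x^2$ on $[-1,1]$ we get $p=(-1,-1)$, $q=(1,-1)$, $r=(0,1)$. The areas of $\Delta,S_{in},S_{out}$ are $2,\frac43,\frac23$.

Chord, tangents and $S_{out}(c)=\overline{\Delta(c)\setminus S_{in}(c)}$ are affine notions. So for affine $g$ we may define $S_{in}(gc)=gS_{in}(c)$, $S_{out}(gc)=gS_{out}(c)$ without ambiguity. We shall use the following cutting rule, which is immediate from Lemma 17. Consider the vertical strip between $y=-M$ and an arc $c$.

$$\text{Below a concave arc: trapezoid below the chord}\ \cup\ S_{in}(c).\quad\text{Below a convex arc: pentagon below }prq\ \cup\ S_{out}(c).\tag{3}$$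

In the second case $M$ must be so large that $r$ lies above $y=-M$. In both cases interiors are disjoint.

**Step 1: the curve.** This step constructs a curve with one circular part whose ramps come in matching pairs. Let $\theta=2\pi/16=\pi/8$, $\delta=\frac1{10}$. Let $\kappa:[0,\delta]\to[0,1]$ be $C^\infty$ with $\kappa>0$ on $(0,\delta]$, $\kappa(\delta)=1$, $\kappa^{(j)}(0)=0$ for $j\ge0$ and $\kappa^{(j)}(\delta)=0$ for $j\ge1$. For instance, divide $\int_0^s e^{-1/(t(\delta-t))}dt$ by its value at $s=\delta$. Let $c$ be the plane curve, parametrized by arc length, starting at the origin in direction $(1,0)$, with signed curvature successively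

- $c_1$: $-\kappa(s)$, $0\le s\le\delta$;
- $c_2$: $-1$ on a length $\theta$;
- $c_3$: $-\kappa(\delta-s)$, $0\le s\le\delta$;
- $c_4$: $+\kappa(s)$, $0\le s\le\delta$;
- $c_5$: $+\kappa(\delta-s)$, $0\le s\le\delta$,

where $s$ is arc length from the start of the arc in question. At the junctions the curvature has the values $-1,-1,0,1$ and all its derivatives vanish, so the curvature is a $C^\infty$ function along $c$. It vanishes with all derivatives at both ends of $c$. The tangent angle starts at $0$, falls by $2\int\kappa+\theta$ and rises again by $2\int\kappa$. It stays in $[-(2\delta+\theta),0]\subset(-\frac\pi4,0]$, as $2\delta+\theta<0.6$. So $c$ is the graph of a $C^\infty$ function over an interval $[0,\xi]$. Its second derivative is the curvature divided by the cube of the cosine of the tangent angle.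

**Step 2: the profile.** This step puts the curve on top of $V_0$. Let $g(t)$, $t\in[0,1]$, be the height of $c$ at abscissa $\xi t$. All derivatives of $g''$, of order $\ge0$, vanish at $0$ and $1$. So $\psi:=g''$, extended by $0$, is in $C^\infty(\mathbb R)$. Use this $\psi$ in Section 7. By Lemma 15(ii), $f(h_0+t)-g(t)$ is affine in $t$. So the graph of $f$ over $I_0$ is $\Theta(c)$ for some $\Theta\in\mathrm{Aff}_+$ of the form $\Theta(x,y)=(x/\xi+h_0,\ y+\alpha x+\beta)$. Put $c_i'=\Theta(c_i)$. As $\Theta$ preserves the vertical direction upward, $f$ is strictly concave over each of $c_1',c_2',c_3'$ and strictly convex over $c_4',c_5'$.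

**Step 3: the pairing.** This step shows that the ramps can be removed. Traverse $c_5$ backwards: the curvature changes sign and becomes $-\kappa(s)$, which is the curvature of $c_1$. Likewise $c_4$ backwards has curvature $-\kappa(\delta-s)$, that of $c_3$. By the fundamental theorem of plane curves there are orientation preserving rigid motions carrying $c_5$ onto $c_1$ and $c_4$ onto $c_3$. Conjugating with $\Theta$ we get $\beta_1,\beta_3\in\mathrm{Aff}_+$ with $\beta_1(c_5')=c_1'$, $\beta_3(c_4')=c_3'$. Hence
$$\Delta(c_1')=S_{in}(c_1')\cup\beta_1\bigl(S_{out}(c_5')\bigr),\qquad\Delta(c_3')=S_{in}(c_3')\cup\beta_3\bigl(S_{out}(c_4')\bigr)\tag{4}$$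
with disjoint interiors. Further, $c_2$ is an arc of angle $\theta$ of a unit circle, so $S_{in}(c_2')$ is the image under $\Theta$ of a circular segment of angle $\theta$.

**Step 4: the dissection of $\mathcal R$.** This step lists the pieces. Choose $M>\max|f|$ so large that the tangent intersections $r_4,r_5$ of $c_4',c_5'$ lie above $y=-M$. Cut $V_0$ by vertical lines into the five strips below $c_1',\dots,c_5'$, and cut each strip by (3), calling the polygons $P_1,\dots,P_5$. So $\mathcal R$ is tiled by the following $22$ pieces from $\mathcal D^\infty$:
$$U_C,\ V_C\ (\text{six cells }C),\quad P_1,\dots,P_5,\quad S_{in}(c_1'),\ S_{in}(c_2'),\ S_{in}(c_3'),\ S_{out}(c_4'),\ S_{out}(c_5').\tag{5}$$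

## 9. Sixteen rectangles in the square, sixteen segments on the disc

*Proof of Theorem 7.* In the square, place $16$ disjoint small homothetic copies of $\mathcal R$ in the interior, each dissected as in (5). Triangulate the rest of the square into $t$ triangles. This is possible, since the lines through all edges cut the rest into finitely many convex polygons.

The disc is the union of an inscribed regular $16$-gon $G$ and $16$ circular segments of angle $\theta=2\pi/16$. The segments are $\mathrm{Aff}_+$-images of the $16$ pieces $S_{in}(c_2')$. In the interior of $G$ place pairwise disjoint small homothetic copies of the following polygons, $16$ of each: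

- the six quadrilaterals $Q_C$, formed by $V_C$ and $g_C(U_C)$ according to Lemma 16;
- the triangles $\Delta(c_1')$ and $\Delta(c_3')$, formed by $S_{in}(c_1'),S_{out}(c_5')$ and by $S_{in}(c_3'),S_{out}(c_4')$ according to (4);
- $P_1,\dots,P_5$.

Triangulate the rest of $G$ into $t'$ triangles. As in Example 3, cutting triangles lets us assume $t=t'$, and any two triangles are equivalent under $\mathrm{Aff}_+$.

Check the list (5): each of its $22$ pieces, in each of the $16$ copies, is used exactly once in the disc. All maps are compositions of homotheties with positive ratio and maps in $\mathrm{Aff}_+$. All $16\cdot22+t$ pieces are in $\mathcal D^\infty$. $\square$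

So (b) is false, and since $\mathcal D^\infty\subseteq\bigcap_k\mathcal D^k$, (a) is false.

## 10. Jets at the ends of boundary arcs are conserved

Does this mean that every convex disc in $\mathcal D^\infty$ can be squared? No. Total curvature is not conserved, but the behavior of the boundary at its breakpoints is.

**Definition 18.** Let $k\in\{2,3,\dots\}\cup\{\infty\}$. The (unoriented) $k$-jet at $p$ of a regular $C^k$ arc through, or ending at, $p$ is the triple consisting of $p$, the tangent line, and the Taylor polynomial up to order $k$ (Taylor series if $k=\infty$) of the arc written as a graph over that tangent line. $\mathcal J_k$ is the set of $k$-jets.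

Let us check that affine maps act on $\mathcal J_k$. In affine coordinates centered at $p$ with non-vertical tangent the arc is $y=g(x)$ near $p$, possibly on one side only. In other such coordinates, $\tilde x=\alpha x+\beta g(x)$ and $\tilde y=\gamma x+\epsilon g(x)$ with $\alpha+\beta g'(0)\ne0$. The Taylor polynomial of $\tilde y$ as a function of $\tilde x$ is obtained from that of $g$ by inversion and composition. So whether two arcs have the same jet does not depend on the affine coordinates, and jets are carried to jets by affine maps.

**Example 19.** A $2$-jet with the $x$-axis as tangent at $0$ is $y=\alpha x^2$. Under $\mathrm{Aff}_+$ there are two classes: $\alpha=0$, and $\alpha\ne0$. Indeed scaling changes $|\alpha|$ arbitrarily, the rotation $(x,y)\mapsto(-x,-y)$ turns $\alpha$ into $-\alpha$, and vanishing of the curvature is preserved by affine maps. Jets of straight lines, of any order, form one class. All $\infty$-jets of circles form one class.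

Let $\Omega_k=\mathcal J_k/\mathrm{Aff}_+$ and let $\mathbb Z[\Omega_k]$ be the free abelian group on $\Omega_k$. For $D\in\mathcal D^k$ orient $\partial D$ counterclockwise and divide it into regular $C^k$ arcs $e_1,\dots,e_m$ with start jets $s_i$ and end jets $e_i^*$. Put
$$\mathcal I_k(D)=\sum_i\bigl([s_i]-[e_i^*]\bigr)\in\mathbb Z[\Omega_k].$$
Subdividing an arc at an interior point changes nothing, since both parts have the same jet there. Two divisions have a common refinement, so $\mathcal I_k(D)$ is well defined.

**Theorem 20 (invariance).** If $A,B\in\mathcal D^k$ are congruent by dissection with respect to $\mathrm{Aff}_+$ with pieces from $\mathcal D^k$, then $\mathcal I_k(A)=\mathcal I_k(B)$. If they are so with respect to $\mathrm{Aff}$, then the images of $\mathcal I_k(A),\mathcal I_k(B)$ in $\mathbb F_2[\mathcal J_k/\mathrm{Aff}]$ coincide.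

*Proof.* If $g\in\mathrm{Aff}_+$, then $\mathcal I_k(gD)=\mathcal I_k(D)$. If $g$ reverses orientation, start and end jets are exchanged, so $\mathcal I_k(gD)=-g_*\mathcal I_k(D)$, where $g_*$ is the induced action on classes. This agrees with $\mathcal I_k(D)$ in $\mathbb F_2[\mathcal J_k/\mathrm{Aff}]$. It remains to show $\mathcal I_k(D)=\sum_i\mathcal I_k(D_i)$ if $D$ is tiled by $D_1,\dots,D_n\in\mathcal D^k$. Take $\Sigma$ as in Lemma 4 and use the components of the curves minus $\Sigma$ as arcs. An arc common to $\partial D_i$ and $\partial D_j$ is traversed in opposite directions, so its contributions $[s]-[e^*]$ and $[e^*]-[s]$ cancel. An arc common to $\partial D_i$ and $\partial D$ is traversed in the same direction and contributes equally to both sides. $\square$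

## 11. Convex discs in $\mathcal D^\infty$ are classified by $\mathcal I_\infty$

**Theorem 21.** Let $A,B\in\mathcal D^\infty$ be convex. Then $A$ and $B$ are congruent by dissection with respect to $\mathrm{Aff}_+$ with finitely many pieces from $\mathcal D^\infty$ if and only if $\mathcal I_\infty(A)=\mathcal I_\infty(B)$. In particular, a convex $A\in\mathcal D^\infty$ is so congruent to a square if and only if $\mathcal I_\infty(A)=0$.

*Proof.* Necessity is Theorem 20. The second statement follows from the first, as all jets of a square are jets of lines, so $\mathcal I_\infty(\text{square})=0$. Now let $\mathcal I_\infty(A)=\mathcal I_\infty(B)$. The plan is that of Sections 8 and 9: put the curved arcs of $B$ and the reversed curved arcs of $A$ on top of $V_0$, with transitions to curvature zero, and let the transitions pay for each other. The equality of the invariants is what makes the account of the transitions balance.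

**Step 1: caps.** This step cuts $A$ and $B$ into a polygon and caps. Divide $\partial A$, counterclockwise, into at least three arcs, with division points not all collinear, such that each arc is either a segment or a $C^\infty$ arc $c_i$ not contained in a line whose tangent direction varies by less than $\pi/2$. The chord vector of $c_i$ is an integral of tangent vectors, so its direction lies within the same range, and every tangent of $c_i$ makes an angle less than $\pi/2$ with the chord direction. Take coordinates, by an orientation preserving rigid motion, in which the chord is horizontal and $c_i$ is traversed from right to left. Then $c_i$ is a graph, $A$ lies on the left side, which is below, and by convexity of $A$ the graph is concave; it is not affine. So Lemma 17 applies, $S_{in}(c_i)$ is the part of $A$ beyond the chord, and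
$$A=P_A\cup\bigcup_iS_{in}(c_i)$$
with disjoint interiors, where $P_A$ is the convex polygon spanned by the division points. Similarly $B=P_B\cup\bigcup_jS_{in}(c_j')$. Let $s_i,e_i$ and $s_j',e_j'$ be the start and end jets of $c_i$ and $c_j'$. Segments contribute $0$ to $\mathcal I_\infty$. So the hypothesis reads
$$\sum_j[s_j']+\sum_i[e_i]=\sum_j[e_j']+\sum_i[s_i].\tag{6}$$

**Step 2: tails.** This step prepares, for each class of jets, a standard arc that leads from that jet to curvature zero. Let $\omega_0$ be the class of the jet of a line; call it flat. For each of the finitely many classes $\omega\ne\omega_0$ in (6) choose a representative $J_\omega$ at $0$ with the $x$-axis as tangent, and call the direction of increasing $x$ the $+$ direction. By Borel's theorem there is a $C^\infty$ function $b$ whose Taylor series at $0$ is the second derivative of the series of $J_\omega$. This series is not zero, so for small $\varepsilon>0$ the function $b$ is nonzero and of constant sign on each of $(0,\varepsilon]$ and $[-\varepsilon,0)$. Let $\chi\in C^\infty$ with $0\le\chi\le1$ be $1$ near $0$, positive on $(-\varepsilon,\varepsilon)$ and zero elsewhere.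 Define $g$ by $g(0)=g'(0)=0$, $g''=b\chi$, and let $t_\omega^-,t_\omega^+$ be the graphs of $g$ over $[-\varepsilon,0]$ and $[0,\varepsilon]$. Each is strictly convex or strictly concave. Both have jet $J_\omega$ at $0$. All derivatives of $g''$ vanish at $\pm\varepsilon$, that is, the jets at the outer ends are flat. Together, $t_\omega^-t_\omega^+$ is a $C^\infty$ curve. For small $\varepsilon$ its tangent directions are arbitrarily close to the $x$-direction.

**Step 3: components.** This step attaches tails to the arcs. A component is an oriented curve, and the side of interest is its left side. Write $\bar c_i$ for $c_i$ reversed.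

- $K_j'$ is (in-tail at $s_j'$), then $c_j'$, then (out-tail at $e_j'$).
- $K_i$ is (in-tail at $e_i$), then $\bar c_i$, then (out-tail at $s_i$).

At a flat jet no tail is added. At a jet $J$ of class $\omega\ne\omega_0$ choose $a_J\in\mathrm{Aff}_+$ with $a_J(J)=J_\omega$. It sends the direction of the component at $J$ to $+$ or to $-$. Accordingly the tail is the $a_J^{-1}$-image of an arc as follows, where for each case we also note which side of that arc, in its $+$ orientation, is the left side of the component:

- in$+$: $t_\omega^-$, left of $t_\omega^-$;
- in$-$: $t_\omega^+$ traversed backwards, right of $t_\omega^+$;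
- out$+$: $t_\omega^+$, left of $t_\omega^+$;
- out$-$: $t_\omega^-$ traversed backwards, right of $t_\omega^-$.

For instance, in case in$+$ the component runs through $J_\omega$ in the direction of increasing $x$, so before it there must be an arc over $x\le0$. Since $a_J$ preserves orientation, it preserves left and right. At the junctions the jets agree, so the components are $C^\infty$ curves. The arcs $c_j'$ and $\bar c_i$ are graphs over their chords with finite end slopes, and for $\varepsilon$ small (finitely many conditions) the tails deviate in direction as little as we like from the end tangents. So each component is, after a map in $\mathrm{Aff}_+$, the graph of a $C^\infty$ function on $[0,1]$ traversed from right to left, with left side below. (For $K_i$ this uses a rotation by $\pi$ of the coordinates of Step 1.) The jets at both ends are flat, which is an affine property; so the second derivative of this function vanishes to infinite order at $0$ and $1$.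

**Step 4: balancing the tails.** This step arranges that each tail arc occurs with both of its sides. For fixed $\omega\ne\omega_0$ the in-tails sit at the $s_j'$ and $e_i$ of class $\omega$, the out-tails at the $e_j'$ and $s_i$ of class $\omega$. By (6) there are equally many. Pair them off arbitrarily.

- A pair (in$+$, out$-$) gives left of $t_\omega^-$ and right of $t_\omega^-$. This is in order.
- A pair (in$-$, out$+$) gives right of $t_\omega^+$ and left of $t_\omega^+$. This is in order.
- A pair (in$+$, out$+$) gives left of $t_\omega^-$ and left of $t_\omega^+$. Add one component $t_\omega^-t_\omega^+$ traversed backwards; it provides right of $t_\omega^+$ and right of $t_\omega^-$.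
- A pair (in$-$, out$-$) gives right of $t_\omega^+$ and right of $t_\omega^-$. Add one component $t_\omega^-t_\omega^+$; it provides left of both.

The added components have flat ends, and after a rotation by $\pi$ in the last case they are graphs traversed from right to left as well. Now all tail arcs, with their sides, are grouped into pairs $\{\text{left of }\tau,\ \text{right of }\tau\}$ up to $\mathrm{Aff}_+$.

**Step 5: trading.** This step puts all components on top of $V_0$. Let them be normalized as graphs of $g_1,\dots,g_m$ on $[0,1]$. Put $\psi(t)=m^2g_q''(mt-q+1)$ on $[\frac{q-1}m,\frac qm]$ for $q=1,\dots,m$, and $\psi=0$ elsewhere (and $\psi=0$ if there are no components). Since the $g_q''$ vanish to infinite order at the ends, $\psi\in C^\infty(\mathbb R)$. Apply Lemmas 15 and 16. On the $q$-th subinterval, $f(h_0+t)-g_q(mt-q+1)$ is affine in $t$. So the graph of $f$ there is an $\mathrm{Aff}_+$-image of the $q$-th component with left side below. Cut $V_0$ by vertical lines into the strips below the individual arcs, that is, tails and copies of $c_j'$ and $\bar c_i$, and cut each strip by (3), with $M$ large. Below a copy of $c_j'$ we get $S_{in}$,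 since the left side of $c_j'$ is the side of its cap. Below a copy of $\bar c_i$ we get $S_{out}$, since reversal has exchanged the sides. For a pair of tail strips one gives $S_{in}$ and the other $S_{out}$. So besides polygons, $V_0$ yields $\mathrm{Aff}_+$-images of

- $S_{in}(c_j')$ for all $j$;
- $S_{out}(c_i)$ for all $i$;
- $S_{in}(\tau)$ and $S_{out}(\tau)$ of one arc $\tau$ for each pair of tail strips.

**Step 6: assembly.** This step matches the pieces. Dissect $A$ into the caps $S_{in}(c_i)$, a small homothetic copy of $\mathcal R$ in the interior of $P_A$ with its dissection, and triangles for the rest of $P_A$. Dissect $B$ as follows. Its caps $S_{in}(c_j')$ are obtained from $V_0$. In the interior of $P_B$ place disjoint small homothetic copies of the quadrilaterals $Q_C=V_C\cup g_C(U_C)$; of the triangles $\Delta(c_i)$, formed by $S_{in}(c_i)$ from the caps of $A$ and $S_{out}(c_i)$ from $V_0$; of the triangles $\Delta(\tau)$, formed by the paired tail pieces; and of the polygons obtained from $V_0$. Triangulate the rest of $P_B$, and equalize the numbers of triangles by subdivision. Every piece of $A$ is used exactly once, all pieces are in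 $\mathcal D^\infty$, and all maps are in $\mathrm{Aff}_+$. $\square$

**Corollary 22.**

1. All convex discs whose boundary is a regular closed $C^\infty$ curve, and all convex polygons, are mutually congruent by dissection with respect to $\mathrm{Aff}_+$ with pieces from $\mathcal D^\infty$.
2. The same holds if all convex discs bounded by finitely many segments and arcs of conics are added to the list.
3. The convex disc $D=\{0\le x\le1,\ x^3\le y\le x\}\in\mathcal D^\infty$ is not congruent to a square by dissection with respect to $\mathrm{Aff}$ with pieces from $\mathcal D^2$, hence not with pieces from $\mathcal D^\infty$.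

*Proof.* (1) In both cases $\mathcal I_\infty=0$. For a closed $C^\infty$ boundary the end jet of each arc is the start jet of the next one, so the sum telescopes. For a segment both end jets are flat. Apply Theorem 21.

(2) Any two points of an ellipse, of a parabola or of a branch of a hyperbola are exchanged by a map in $\mathrm{Aff}_+$ that preserves the curve: after an affine change of coordinates take rotations for the circle, $(x,y)\mapsto(x+t,\ y+2tx+t^2)$ for $y=x^2$, and $(x,y)\mapsto(sx,s^{-1}y)$, $s>0$, for a branch of $xy=1$. So both end jets of a conic arc are in the same class, the arc contributes $0$, and $\mathcal I_\infty=0$ again.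

(3) $D$ is convex, because it lies between the graph of the convex function $x^3$ on $[0,1]$ and its chord. The cubic arc joins $(0,0)$, where its curvature vanishes, to $(1,1)$, where it does not. By Example 19 the two end jets are in different classes of $\mathcal J_2/\mathrm{Aff}$. The segment contributes $0$. So the image of $\mathcal I_2(D)$ in $\mathbb F_2[\mathcal J_2/\mathrm{Aff}]$ is a sum of two different basis elements, hence not $0$, whereas a square gives $0$. Apply Theorem 20. $\square$
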